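\title{The Randi\'c index is at least the average distance}

\begin{abstract}
We prove that the Randi\'c index $R(G)=\sum_{uv\in E}(d_ud_v)^{-1/2}$ of a connected graph $G$ with at least two vertices is at least the average distance between its vertices, with equality only for $K_2$. The average distance is replaced by the largest expected distance $f(G)$ between two independent random vertices with a common distribution, and we show that $R(G)\ge f(G)+\sqrt3-\frac43$, with equality for $K_{1,3}$. In a minimal counterexample we add up, over a family of vertex, leaf and edge deletions, the decrease of $R$ and the decrease of $f$. The decreases of $f$ have a bounded sum, and the decreases of $R$ have a larger one.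
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $d_x$ for the degree of a vertex $x$ and $d_G(x,y)$ for the distance between $x$ and $y$ in $G$. The \emph{weight} of an edge $uv$ is $1/\sqrt{d_ud_v}$, and the \emph{Randi\'c index} of $G=(V,E)$ is the total weight
\[
R(G)=\sum_{uv\in E}\frac1{\sqrt{d_ud_v}} .
\]
For a connected graph on $n\ge2$ vertices, the \emph{average distance} $\overline l(G)$ is the mean of $d_G(x,y)$ over the $\binom n2$ unordered pairs of distinct vertices. Our problem is the conjecture, taken from \cite{match}, that $R(G)\ge\overline l(G)$ for every connected graph $G$. We prove it.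

\begin{theorem}\label{thm:main}
For every connected graph $G$ on $n\ge2$ vertices, $R(G)\ge\overline l(G)$, with equality if and only if $G=K_2$.
\end{theorem}

The index $R$ measures size, discounted by irregularity. Since $1/\sqrt{d_ud_v}\le\frac12(1/d_u+1/d_v)$, a graph without isolated vertices has $R\le n/2$, with equality for regular graphs. The star $K_{1,n-1}$, where every edge joins the largest degree to the smallest, has only $R=\sqrt{n-1}$; but the star has short distances, $\overline l=2-\frac2n$. The path $P_n$ has long distances, $\overline l=\frac{n+1}3$, but every inner edge has weight $\frac12$, and $R(P_n)=\sqrt2+\frac{n-3}2$ for $n\ge3$. So a small index seems to require high degrees and a large average distance seems to require long thin parts, which suggests that the inequality holds. It is close for small graphs: $R(P_3)=1.414\ldots$ and $\overline l(P_3)=1.333\ldots$.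

Two things obstruct an induction. First, $R$ is not monotone under edge deletion: the triangle with a pendant edge has $R=\frac12+\frac2{\sqrt6}+\frac1{\sqrt3}<1.894$, while its spanning path has $R(P_4)>1.914$. Second, deleting a vertex changes the normalization of $\overline l$ and so changes the contribution of every pair. The second obstruction disappears if the vertices may carry arbitrary masses. For a probability distribution $p$ on $V$ put
\[
\operatorname{val}_G(p)=\sum_{x,y\in V}p_xp_y\,d_G(x,y),\qquad f(G)=\max_p\operatorname{val}_G(p),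
\]
where the sum runs over ordered pairs and the maximum exists by compactness. Thus $\operatorname{val}_G(p)$ is the expected distance between two independent random vertices with distribution $p$. When a vertex is deleted, its mass can be moved to a neighbor, and the loss in the value is proportional to the mass moved. Let
\[
c=\sqrt3-\tfrac43=0.39871\ldots
\]

\begin{theorem}\label{thm:f}
For every connected graph $G$ with at least two vertices, $R(G)\ge f(G)+c$. Equality holds for $K_{1,3}$.
\end{theorem}

Section~\ref{sec:f} computes $f$ for stars and paths and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:f}. Section~\ref{sec:cycle} shows the averaging argument on a cycle. The rest of the paper proves Theorem~\ref{thm:f}: Sections~\ref{sec:local} and~\ref{sec:structure} describe a minimal counterexample as a bridgeless core with leaves attached, Section~\ref{sec:averaging} proves an inequality $\sum_z\nu_z<2$ for explicit local quantities $\nu_z$, and Sections~\ref{sec:small}--\ref{sec:endblocks} contradict it.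

A decimal followed by dots is truncated. Every other decimal in an inequality is rounded in the direction that keeps the inequality true.

\section{The weighted distance $f$}\label{sec:f}

For a set $A$ of vertices, $p(A)=\sum_{x\in A}p_x$. All lower bounds for $f$ come from moving mass. If $G,G'$ are connected graphs, $\pi\colon V(G)\to V(G')$ is any map and $p$ is a distribution on $V(G)$, then moving each mass $p_x$ to $\pi(x)$ gives a distribution on $V(G')$ of value $\sum_{x,y} p_xp_y\,d_{G'}(\pi x,\pi y)$. Hence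
\begin{equation}\label{eq:move}
\operatorname{val}_G(p)-f(G')\le\sum_{x,y}p_xp_y\bigl(d_G(x,y)-d_{G'}(\pi x,\pi y)\bigr).
\end{equation}

\begin{example}[stars]\label{ex:stars}
In $K_{1,k}$ let the leaves have masses $p_1,\dots,p_k$ with sum $s$. The value is $2s(1-s)+2(s^2-\sum p_i^2)\le 2s-2s^2/k$, with equality for equal leaf masses. The maximum over $s\in[0,1]$ is attained at $s=\frac12$ for $k=1$ and at $s=1$ for $k\ge2$. So $f(K_{1,1})=\frac12$ and $f(K_{1,k})=2-\frac2k$ for $k\ge2$. Since $R(K_{1,k})=\sqrt k$, the difference $R-f$ equals $\frac12$ for $k=1$, $\sqrt2-1$ for $k=2$, and $c$ for $k=3$; for $k\ge3$ the function $\sqrt k+\frac2k-2$ increases, because its derivative is positive when $k^{3/2}>4$. So Theorem~\ref{thm:f} holds for stars, with equality for $K_{1,3}$.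
\end{example}

\begin{example}[paths]\label{ex:paths}
In a path, the distance between two vertices is the number of edges that separate them. An edge with mass $\alpha$ on one side separates two random vertices with probability $2\alpha(1-\alpha)\le\frac12$, and masses $\frac12$ on the two ends give equality for every edge. So $f(P_n)=\frac{n-1}2$, and $R(P_n)-f(P_n)=\sqrt2-1=0.414\ldots$ for all $n\ge3$. Theorem~\ref{thm:f} is therefore nearly tight on all paths, although $\overline l(P_n)$ is far below $R(P_n)$ for large $n$.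
\end{example}

When a graph is split into two parts, the mass of each part will be represented in the other part by a single vertex. The next lemma says that an unbalanced distribution of this kind can be improved.

\begin{lemma}\label{lem:rebalance}
Let $F$ be a connected graph, $w$ a vertex of $F$, and $U\subseteq V(F)\setminus\{w\}$ a nonempty set with $d_F(w,y)\ge\tau$ for all $y\in U$. Let $p$ be a distribution supported on $U\cup\{w\}$ with $\beta=p(U)\le\frac12$. Then $f(F)\ge\operatorname{val}_F(p)+2\tau(\frac12-\beta)^2$.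
\end{lemma}

\begin{proof}
If $\beta=0$, then $\operatorname{val}_F(p)=0$, and masses $\frac12$ on $w$ and on a vertex of $U$ have value at least $\tau/2$. Let $\beta>0$. Rescale $p$ on $U$ to total mass $s$ and give $w$ the mass $1-s$. The value is $h(s)=2ts(1-s)+qs^2$, where $t\ge\tau$ is the mean distance from $w$ to $U$ and $q\ge0$ is the mean distance inside $U$, both for the distribution $p/\beta$ on $U$. Then
\[
h(\tfrac12)-h(\beta)=(\tfrac12-\beta)\bigl[2t(\tfrac12-\beta)+q(\tfrac12+\beta)\bigr]\ge2\tau(\tfrac12-\beta)^2 .\qedhere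
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:f}]
Let $W(G)=\binom n2\overline l(G)$ be the sum of all distances. The uniform distribution has value $2W/n^2=\frac{n-1}n\overline l(G)$. So $R(G)\ge\overline l(G)+c-\overline l(G)/n$, and $R(G)>\overline l(G)$ whenever $\overline l(G)<cn$.

We claim that $W(G)\le\binom{n+1}3$, with equality only for $P_n$. This holds for $n=2$. For $n\ge3$ let $v$ be a leaf of a spanning tree, so that $G-v$ is connected. The distances from $v$ to the other vertices take every value from $1$ to their maximum, so the $i$th smallest is at most $i$, and their sum is at most $\binom n2$. Equality forces a vertex at distance $n-1$ from $v$; a shortest path to it is induced and contains all vertices, so $G=P_n$. Distances in $G-v$ are at least those in $G$, so by induction $W(G)\le\binom n3+\binom n2=\binom{n+1}3$, with equality only if $G=P_n$. For the path all these estimates are equalities when $v$ is an end.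

Hence $\overline l(G)\le\frac{n+1}3$, and $\frac{n+1}3<cn$ holds when $n>1/(3c-1)=5.09\ldots$, that is, for $n\ge6$. For $n=3,4,5$ and $G\ne P_n$ we have $W\le\binom{n+1}3-1=3,9,19$, so $\overline l\le1,\ 1.5,\ 1.9$, while $cn>1.196,\ 1.594,\ 1.993$. For $P_3,P_4,P_5$ the index is $1.414\ldots,\ 1.914\ldots,\ 2.414\ldots$ and $\overline l=\frac43,\frac53,2$. For $n=2$, $R=\overline l=1$.
\end{proof}

\section{The idea, on a cycle}\label{sec:cycle}

Let $G=C_n$ with $n\ge4$ and let $p$ be an optimal distribution. To deduce Theorem~\ref{thm:f} for $C_n$ from the case of $P_{n-1}$, we want a vertex $z$ whose deletion lowers $R$ by at least as much as it lowers $f$.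

The \emph{drop} in $R$ is the same for all $z$: $R(C_n)-R(P_{n-1})=\frac n2-\sqrt2-\frac{n-4}2=2-\sqrt2$. The \emph{cost} in $f$ depends on $p$. Move $p_z$ to a neighbor $z'$ of $z$. Distances between the remaining vertices do not decrease, and $d_G(z,y)\le1+d_{G-z}(z',y)$. By \eqref{eq:move}, $f(G)-f(G-z)\le2p_z(1-p_z)\le2p_z$. We need not know $p$: the costs add up to at most $2$, and the drops add up to $n(2-\sqrt2)>2.34$. So for some $z$ the drop exceeds the cost, and $R(C_n)-f(C_n)>R(P_{n-1})-f(P_{n-1})=\sqrt2-1>c$.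

In a general graph three difficulties arise. A cut vertex cannot be deleted; we delete the edges and leaves at it instead. A vertex with leaves can only be deleted together with its leaves, and their mass then moves two steps, which costs more than twice the mass. Finally, in small graphs the drops need not add up to $2$; such graphs are handled directly or excluded by structural lemmas.

\section{How deletions change $R$}\label{sec:local}

For a vertex $x$ let
\[
g_x=d_x^{-1/2},\qquad S_x=\sum_{y\sim x}g_y,\qquad w_x=g_xS_x .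
\]
The edge $xy$ has weight $g_xg_y$, and $w_x$ is the total weight of the edges at $x$. When a degree falls from $k$ to $k-1$, the factor $g$ grows by $\delta_k$, where for $k\ge2$
\[
\delta_k=\frac1{\sqrt{k-1}}-\frac1{\sqrt k},\qquad \theta_k=(k-1)\sqrt k\,\delta_k=\sqrt{k(k-1)}-(k-1)=\frac1{1+\sqrt{k/(k-1)}} .
\]
The last form shows that $\theta_k<\frac12$ and that $\theta_k$ increases with $k$. Squaring $\theta_k+k-1=\sqrt{k(k-1)}$ gives $\theta_k^2=(k-1)(1-2\theta_k)$. Also $1/\delta_k=\sqrt{k(k-1)}\,(\sqrt k+\sqrt{k-1})\le2k^{3/2}$. We record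
\begin{equation}\label{eq:theta}
(k-1)\delta_k=\theta_kk^{-1/2}<\tfrac12k^{-1/2},\qquad k(k-1)\delta_k^2=1-2\theta_k,\qquad \delta_k\ge\tfrac12k^{-3/2},
\end{equation}
and the values $\delta_3=0.12975\ldots$, $\delta_4=0.07735\ldots$, $\delta_5=0.05278\ldots$, $\delta_6=0.03896\ldots$, $\delta_7=0.03028\ldots$, $\theta_4=0.46410\ldots$. For a vertex $x$ with $d_x\ge2$ we write $\delta_x$ and $\theta_x$ for $\delta_{d_x}$ and $\theta_{d_x}$. A \emph{leaf} is a vertex of degree $1$.

\begin{lemma}\label{lem:local}
\begin{enumerate}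
\item[(a)] If $xy$ is an edge with $d_x,d_y\ge2$, then
\[R(G)-R(G-xy)=g_xg_y-(S_x-g_y)\delta_x-(S_y-g_x)\delta_y .\]
If moreover no edge sharing an end with $xy$ has larger weight than $xy$, then $R(G-xy)<R(G)$.
\item[(b)] If $v$ is a leaf with neighbor $u$ and $d_u\ge2$, then $R(G)-R(G-v)=g_u-(S_u-1)\delta_u>0$.
\item[(c)] Let $z$ be a vertex, $A$ the set of its neighbors that are not leaves, and $G'$ the graph obtained by deleting $z$ and the leaves adjacent to $z$. Then
\[R(G)-R(G')=w_z-\sum_{x\in A}(S_x-g_z)\delta_x-\sum_{xx'\in E,\ x,x'\in A}\delta_x\delta_{x'} .\]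
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The weight $g_xg_y$ is lost, each other edge $xv$ gains $\delta_xg_v$, and each other edge $yv$ gains $\delta_yg_v$. Under the extra hypothesis $g_v\le g_y$ for all $v\sim x$, so $(S_x-g_y)\delta_x\le(d_x-1)\delta_xg_y<\frac12g_xg_y$ by \eqref{eq:theta}. The same bound holds at $y$.

(b) The weight $g_u$ is lost and each other edge $uv'$ gains $\delta_ug_{v'}$. As $S_u-1\le d_u-1$, the gain is at most $\theta_ug_u<g_u$.

(c) The edges at $z$, of total weight $w_z$, are lost, and $g_x$ becomes $g_x+\delta_x$ for $x\in A$. A remaining edge $xx'$ gains $\delta_xg_{x'}$ if only $x$ lies in $A$, and $\delta_xg_{x'}+g_x\delta_{x'}+\delta_x\delta_{x'}$ if both ends do.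
\end{proof}

\section{Structure of a minimal counterexample}\label{sec:structure}

Suppose that Theorem~\ref{thm:f} is false. From now on $G=(V,E)$ is a connected graph with $R(G)<f(G)+c$ that has the fewest vertices and, subject to that, the fewest edges, and $p$ is a distribution with $\operatorname{val}_G(p)=f(G)$. Every connected graph $G'$ with at least two vertices that is \emph{smaller} (fewer vertices, or as many vertices and fewer edges) satisfies $R(G')\ge f(G')+c$. By Example~\ref{ex:stars}, $G$ is not a star. Unless stated otherwise, $d_x,g_x,S_x,w_x,\delta_x,\theta_x$ refer to $G$.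

A \emph{bridge} is an edge whose deletion disconnects the graph, and an edge is \emph{pendant} if one of its ends is a leaf. At a bridge, distances add, so the graph can be split and minimality applied to both parts. This yields $2c$ where only $c$ is needed, and $f$ gains another $\frac12$. The price is that the bridge is counted twice, each time with a larger weight.

\begin{lemma}\label{lem:bridge}
Every bridge of $G$ is pendant.
\end{lemma}

\begin{proof}
Let $uv$ be a nonpendant bridge with sides $V_1\ni u$ and $V_2\ni v$, so that $|V_1|,|V_2|\ge2$. Let $a=d_u\ge2$, $b=d_v\ge2$, $\alpha=p(V_1)$, $\beta=p(V_2)$, and by symmetry $\beta\le\frac12$.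

Suppose $a=b=2$. Contract $uv$ to a vertex of degree $2$, obtaining $G'$. All other edges keep their weights, so $R(G)=R(G')+\frac12$. Distances across the bridge fall by $1$ and the others are unchanged, so \eqref{eq:move} gives $f(G')\ge f(G)-2\alpha\beta\ge f(G)-\frac12$. Hence $R(G)\ge f(G')+c+\frac12\ge f(G)+c$, a contradiction.

Suppose $(a,b)\ne(2,2)$. Let $G_1=G[V_1\cup\{v\}]$ and $G_2=G[V_2\cup\{u\}]$; both have fewer vertices than $G$. In $G_1$ keep $p$ on $V_1$ and put mass $\beta$ on $v$; in $G_2$ keep $p$ on $V_2$ and put mass $\alpha$ on $u$. For $x\in V_1$ and $y\in V_2$ we have $d_G(x,y)=d_{G_1}(x,v)+d_{G_2}(u,y)-1$, so the two values add up to $f(G)+2\alpha\beta$. Lemma~\ref{lem:rebalance} in $G_2$, with $w=u$, $U=V_2$, $\tau=1$, gains $2(\frac12-\beta)^2=\frac12-2\alpha\beta$. So $f(G_1)+f(G_2)\ge f(G)+\frac12$. The bridge has weight $1/\sqrt a$ in $G_1$ and $1/\sqrt b$ in $G_2$, and all other weights are as in $G$. Therefore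
\[
R(G)=R(G_1)+R(G_2)-1+\bigl(1-\tfrac1{\sqrt a}\bigr)\bigl(1-\tfrac1{\sqrt b}\bigr)\ge f(G)+2c-\tfrac12+\bigl(1-\tfrac1{\sqrt2}\bigr)\bigl(1-\tfrac1{\sqrt3}\bigr).
\]
The last product is $0.1237\ldots>\frac12-c=0.1012\ldots$, so $R(G)>f(G)+c$, a contradiction. (For $a=b=2$ the product would be $0.0857\ldots$, which is why that case needed contraction.)
\end{proof}

A tree all of whose edges are pendant is a star, so $G$ contains a cycle. The \emph{core} $H$ is the graph obtained from $G$ by deleting all leaves; its vertices and edges are \emph{core vertices} and \emph{core edges}. It is connected and has $n_H\ge3$ vertices. A bridge of $H$ would be a nonpendant bridge of $G$, so $H$ is bridgeless, and every vertex of $H$ has at least two neighbors in $H$. For $x\in H$ let $L_x$ be the set of leaves at $x$, $\ell_x=|L_x|$, and $c_x=d_x-\ell_x\ge2$ the number of core neighbors. Thus $\ell_x\le d_x-2$. We call $x\in H$ a \emph{support} if $\ell_x\ge1$ and a \emph{nonsupport} otherwise.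

\begin{lemma}\label{lem:edge}
For every core edge $e$, $R(G-e)>R(G)$. The graph $G$ has a leaf.
\end{lemma}

\begin{proof}
The graph $G-e$ is connected and smaller, and its distances are at least those of $G$. So $R(G-e)\ge f(G-e)+c\ge f(G)+c>R(G)$. If $G$ had no leaf, an edge of maximum weight would be a core edge with $R(G-e)<R(G)$ by Lemma~\ref{lem:local}(a).
\end{proof}

Let $d^*$ be the minimum degree of a support. Then $d^*\ge3$. Lemma~\ref{lem:edge} forbids a core edge that is locally heaviest. Such edges join vertices of low degree away from the leaves, and the next two lemmas exclude them.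

\begin{lemma}\label{lem:C}
No two nonsupports of degree at most $d^*$ are adjacent.
\end{lemma}

\begin{proof}
Among edges joining two such vertices take $xy$ of maximum weight. Suppose an edge sharing an end with it, say $yz$, is heavier. Then $d_z<d_x\le d^*$. The vertex $z$ is not a leaf since $y$ is a nonsupport, and it is not a support since $d_z<d^*$. So $yz$ is a heavier edge of the same kind, against the choice of $xy$. Hence Lemma~\ref{lem:local}(a) gives $R(G-xy)<R(G)$, against Lemma~\ref{lem:edge}.
\end{proof}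

\begin{lemma}\label{lem:D}
Both neighbors of a vertex of degree $2$ have degree at least $4$, and a neighbor of degree $4$ has exactly two leaves.
\end{lemma}

\begin{proof}
Let $d_y=2$, with neighbors $x,x'$ and $a=d_x\le d_{x'}$. It suffices to show that $a\ge4$, and $\ell_x=2$ if $a=4$. Since $c_y\ge2$, the vertex $y$ is a nonsupport and $x,x'\in H$. Either $x$ is a support or, by Lemma~\ref{lem:C}, $a>d^*$; so $a\ge3$. Core vertices have $g\le1/\sqrt2$, and $S_y-g_x=g_{x'}\le g_x$. By Lemma~\ref{lem:local}(a) with $g_y=1/\sqrt2$ and $\delta_y=1-1/\sqrt2$,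
\[
R(G)-R(G-xy)\ge(\sqrt2-1)\,a^{-1/2}-\Bigl[\ell_x+\frac{a-1-\ell_x}{\sqrt2}\Bigr]\delta_a .
\]
The bracket increases with $\ell_x$. For $a=3$ we have $\ell_x\le1$ and the right side is at least $0.2391-1.7072\,\delta_3>0.2391-0.2216>0$. For $a=4$ and $\ell_x\le1$ it is at least $0.2071-2.4143\,\delta_4>0.2071-0.1868>0$. Both contradict Lemma~\ref{lem:edge}. Since $\ell_x\le a-2$, the case $a=4$ leaves only $\ell_x=2$.
\end{proof}

The last structural lemma excludes the one configuration that the averaging of Section~\ref{sec:averaging} cannot handle (see Remark~\ref{rem:E}). It splits $G$ at a vertex $z$. A new leaf at $z$ in each part carries the mass of the other part; it lies one step farther away than $z$, so that $f$ now gains $1$.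

\begin{lemma}\label{lem:E}
There is no vertex $z$ with a partition $V\setminus\{z\}=V_1\sqcup V_2$ such that no edge joins $V_1$ to $V_2$, the vertex $z$ has exactly two neighbors in $V_1$, both of degree at least $3$, and $z$ has at least two core neighbors in $V_2$.
\end{lemma}

\begin{proof}
Suppose there is one. Since $G$ is connected and no edge joins $V_1$ to $V_2$, the graphs $G[V_i\cup\{z\}]$ are connected. Let $G_i$ be $G[V_i\cup\{z\}]$ with a new leaf at $z$. As $|V_1|,|V_2|\ge2$, both $G_i$ have fewer vertices than $G$.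

Choose $\{i,j\}=\{1,2\}$ with $\beta=p(V_j)\le\frac12$. In $G_i$ keep $p$ on $V_i\cup\{z\}$ and put $\beta$ on the new leaf; in $G_j$ keep $p$ on $V_j$ and put $1-\beta$ on the new leaf. For $x\in V_i\cup\{z\}$ and $y\in V_j$ we have $d_G(x,y)=d_G(x,z)+d_G(z,y)$, while the distances from $x$ and from $y$ to the new leaves are $d_G(x,z)+1$ and $d_G(z,y)+1$. So the two values add up to $f(G)+4\beta(1-\beta)$. Lemma~\ref{lem:rebalance} in $G_j$, with $w$ the new leaf, $U=V_j$, $\tau=2$, gains $4(\frac12-\beta)^2=1-4\beta(1-\beta)$. Hence $f(G_1)+f(G_2)\ge f(G)+1$.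

Let $b=d_z-2\ge2$ and let $\sigma_i$ be the sum of $g$ over the neighbors of $z$ in $V_i$. The degree of $z$ is $3$ in $G_1$, $b+1$ in $G_2$ and $b+2$ in $G$. So $R(G)=R(G_1)+R(G_2)-\Lambda$ with
\[
\Lambda=\frac{\sigma_1+1}{\sqrt3}+\frac{\sigma_2+1}{\sqrt{b+1}}-\frac{\sigma_1+\sigma_2}{\sqrt{b+2}} .
\]
The coefficient of $\sigma_1$ is positive and $\sigma_1\le2/\sqrt3$. Writing $(b+1)^{-1/2}=(b+2)^{-1/2}+\delta_{b+2}$, we get
\[
\Lambda\le\tfrac23+\tfrac1{\sqrt3}+(1+\sigma_2)\,\delta_{b+2}-\frac{2/\sqrt3-1}{\sqrt{b+2}},\qquad \tfrac23+\tfrac1{\sqrt3}<1.2441,\quad \tfrac2{\sqrt3}-1>0.1547 .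
\]
For $b\ge4$, $\sigma_2\le b$ and \eqref{eq:theta} give $(1+\sigma_2)\delta_{b+2}<\frac12(b+2)^{-1/2}$, so $\Lambda<1.2441+0.3453/\sqrt6<1.386$. For $b=3$, $\Lambda<1.2441+4\delta_5-0.0691<1.2441+0.2112-0.0691<1.387$. For $b=2$ both neighbors in $V_2$ are core vertices, so $\sigma_2\le\sqrt2$ and $\Lambda<1.2441+0.1868-0.0773<1.354$. In all cases $\Lambda<1+c=1.398\ldots$, and $R(G)\ge f(G)+1+2c-\Lambda>f(G)+c$, a contradiction.
\end{proof}

\begin{remark}
The constant $c$ has little room. It cannot be larger, because of $K_{1,3}$. A smaller constant would not make the induction easier: the two splitting arguments above use $c>0.377$ and $c>0.387$, and the proof of Theorem~\ref{thm:main} uses $5c>1.9$.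
\end{remark}

\section{The averaging inequality}\label{sec:averaging}

A \emph{cut vertex} of $H$ is a vertex whose deletion disconnects $H$. Let $C$ be the set of cut vertices of $H$, let $N=V(H)\setminus C$, and let $N_0$ and $N_1$ be the sets of nonsupports and of supports in $N$. A leaf of a spanning tree of $H$ is not a cut vertex, so $N\ne\emptyset$.

\subsection*{The operations and their costs}

Each operation below turns $G$ into a graph $G'$. Its \emph{drop} is $R(G)-R(G')$ and its \emph{cost} is the stated upper bound for $f(G)-f(G')$, obtained from \eqref{eq:move}. In every case distances between the vertices that remain do not decrease, so only pairs that contain a moved vertex count. For $u\in N_1$ write $\ell=\ell_u$, $m=p(L_u)$, $r=p_u$, and let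
\[
\varepsilon_\ell=\frac\ell{2(\ell+1)}<\frac12,\qquad \varepsilon_1,\dots,\varepsilon_5=\tfrac14,\tfrac13,\tfrac38,\tfrac25,\tfrac5{12},\qquad \varepsilon_{\ell+1}-\varepsilon_\ell=\frac1{2(\ell+1)(\ell+2)}\le\frac1{12}.
\]

\begin{description}
\item[Delete $z\in N_0$.] Move $p_z$ to a neighbor. As in Section~\ref{sec:cycle}, the cost is $2p_z$.
\item[Operation $D_u$, $u\in N_1$: delete $u$ and $L_u$.] Move the mass $m+r$ to a core neighbor of $u$. A distance from $L_u$ to the rest falls by at most $2$ and a distance from $u$ to the rest by at most $1$; the distances inside $L_u\cup\{u\}$ are lost. As in Example~\ref{ex:stars}, the pairs inside $L_u$ contribute at most $2m^2(1-\frac1\ell)$. The loss is at most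
\[
4m(1-m-r)+2r(1-m-r)+2rm+2m^2\bigl(1-\tfrac1\ell\bigr)\le2(m+r)+2m-2m^2\,\tfrac{\ell+1}\ell .
\]
The maximum of $2m-2m^2\frac{\ell+1}\ell$ is $\varepsilon_\ell$, so the cost is $2(m+r)+\varepsilon_\ell$.
\item[Operation $T_{u,x}$, $u\in N_1$, $x$ a core neighbor of $u$: delete $u$ and $L_u$, add a new leaf $w$ at $x$.] Move the mass $m+r$ to $w$. For a remaining vertex $y$, $d_{G'}(w,y)=1+d_{G'}(x,y)\ge d_G(u,y)$. So distances from $u$ to the rest do not fall, and those from $L_u$ fall by at most $1$. The loss is at most $2m(1-m-r)+2rm+2m^2(1-\frac1\ell)\le2m$, and we take the cost $2(m+r)$.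
\item[Delete a leaf $v$ at a vertex of $C$.] Move $p_v$ to that vertex. The cost is $2p_v$.
\item[Delete a core edge.] The cost is $0$.
\end{description}

The surcharge $\varepsilon_\ell$ of $D_u$ is the price for moving the leaves two steps. The operation $T_{u,x}$ avoids it and pays instead with the weight $g_x$ of the new pendant edge. It is the better choice when $u$ has a neighbor of large degree, which is also when the core edges at $u$ are light and the drop of $D_u$ is small.

Each $G'$ is connected with at least two vertices, because $z,u\notin C$, $n_H\ge3$ and $H$ is bridgeless. Each $G'$ is smaller than $G$; for $T_{u,x}$ the number of vertices falls by $\ell_u\ge1$. Minimality gives $R(G')\ge f(G')+c\ge f(G)+c-\text{cost}>R(G)-\text{cost}$. So for every operation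
\begin{equation}\label{eq:dropcost}
\text{drop}<\text{cost}.
\end{equation}

\subsection*{The inequality}

For $u\in N_1$ let $E_u=\frac12w_u+\ell_u\delta_u(S_u-1)$, and define
\[
\nu_z=\tfrac12w_z\quad(z\in N_0),\qquad \nu_u=E_u-\min\bigl(\varepsilon_{\ell_u},\ \min\{g_x: x\in H,\ x\sim u\}\bigr)\quad(u\in N_1).
\]

\begin{proposition}\label{prop:avg}
$\displaystyle\sum_{z\in N}\nu_z<2$.
\end{proposition}

On a cycle these formulas give $\nu_z=\frac12$, a little less than the exact drop $2-\sqrt2$.

\begin{proof}
Consider the following family of operations, each applied to $G$ itself: one operation for each $z\in N$ (deletion for $z\in N_0$, and $D_u$ or some $T_{u,x}$ for $u\in N_1$); the deletion of each leaf at a vertex of $C$; and the deletion of each core edge, counted as many times as the edge has ends in $C$. The last two kinds imitate the deletion of the vertices of $C$. The masses that appear in the costs belong to disjoint sets of vertices, so \eqref{eq:dropcost} gives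
\begin{equation}\label{eq:total}
\text{sum of the drops}<2+\sum_{u:\ D_u\text{ is used}}\varepsilon_{\ell_u}.
\end{equation}
We first add the drops when $D_u$ is used for all $u\in N_1$. They are given by Lemma~\ref{lem:local}, with $A$ in part (c) the set of core neighbors of $z$.

\emph{Positive terms.} A vertex $z\in N$ gives $w_z$. For $x\in C$ the leaf deletions give $\ell_xg_x$, and each core edge $xy$ gives $g_xg_y$ once on account of its end $x$; together this is $w_x$. The sum is $\sum_{x\in H}w_x$.

\emph{Negative terms linear in $\delta_x$.} Put $\Sigma_x=\sum(S_x-g_y)$, summed over the core neighbors $y$ of $x$. Since $c_x-1=(d_x-1)-\ell_x$,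
\[
\Sigma_x=c_xS_x-(S_x-\ell_x)=(d_x-1)S_x-\ell_x(S_x-1),\qquad \delta_x\Sigma_x=\theta_xw_x-\ell_x\delta_x(S_x-1).
\]
Let $x\in N$. Each core neighbor $y$ produces $(S_x-g_y)\delta_x$ exactly once, from the deletion of $y$ if $y\in N$ and from the deletion of $xy$ if $y\in C$. The total is $\delta_x\Sigma_x$. Let $x\in C$. Each core neighbor $y$ produces the term twice, from the deletions of $y$ and of $xy$ if $y\in N$, and from the two deletions of $xy$ if $y\in C$. The leaf deletions add $\ell_x\delta_x(S_x-1)$. The total is $2\delta_x\Sigma_x+\ell_x\delta_x(S_x-1)=2\theta_xw_x-\ell_x\delta_x(S_x-1)$.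

\emph{Negative terms $\delta_x\delta_{x'}$.} A core edge $xx'$ produces this term once for each common neighbor of $x$ and $x'$ in $N$. There are at most $\min(d_x,d_{x'})-1\le\sqrt{(d_x-1)(d_{x'}-1)}$ of them. By \eqref{eq:theta}, $\sqrt{d_x-1}\,\delta_x=g_x\sqrt{1-2\theta_x}$, so the edge produces at most
\[
g_xg_{x'}\sqrt{(1-2\theta_x)(1-2\theta_{x'})}\le g_xg_{x'}\bigl[(\tfrac12-\theta_x)+(\tfrac12-\theta_{x'})\bigr].
\]
The sum over all core edges is at most $\sum_{x\in H}(\frac12-\theta_x)w_x$.

\emph{Balance.} A vertex $x\in N$ contributes at least $(1-\theta_x-\frac12+\theta_x)w_x+\ell_x\delta_x(S_x-1)=\frac12w_x+\ell_x\delta_x(S_x-1)$. A vertex $x\in C$ contributes at least $(\frac12-\theta_x)w_x+\ell_x\delta_x(S_x-1)\ge0$, since $\theta_x<\frac12$, and $S_x\ge1$ if $\ell_x\ge1$. So the drops add up to at least $\sum_{N_0}\frac12w_z+\sum_{N_1}E_u$.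

The result of $T_{u,x}$ arises from that of $D_u$ by adding a leaf at $x$, which restores the degree $d_x$. The other edges at $x$ do not gain weight, and one edge of weight $g_x$ appears. So replacing $D_u$ by $T_{u,x}$ lowers the left side of \eqref{eq:total} by at most $g_x$ and removes $\varepsilon_{\ell_u}$ from the right side. Choosing for each $u\in N_1$ the operation that attains the minimum in the definition of $\nu_u$ gives the proposition.
\end{proof}

\subsection*{Lower bounds for $\nu_u$}

For $u\in N_1$ let $\Gamma_u$ be the sum of $g_x$ over the core neighbors $x$ of $u$, so that $S_u=\ell_u+\Gamma_u$ and, with $\ell=\ell_u$,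
\[
E_u=a_u+b_u\Gamma_u,\qquad a_u=\tfrac12\ell g_u+\ell(\ell-1)\delta_u,\qquad b_u=\tfrac12g_u+\ell\delta_u<g_u<1 ;
\]
the bound on $b_u$ follows from \eqref{eq:theta}. We call $(d_u,\ell_u)$ the \emph{type} of $u$. The types with $d_u\le4$ have
\begin{equation}\label{eq:types}
\begin{array}{c|ccc}
\text{type} & a_u & a_u-\varepsilon_{\ell_u} & b_u\\ \hline
(3,1) & 0.2886\ldots & 0.0386\ldots & 0.4184\ldots\\
(4,1) & 0.25 & 0 & 0.3273\ldots\\
(4,2) & 0.6547\ldots & 0.3213\ldots & 0.4047\ldots
\end{array}
\end{equation}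
We say ``by D'' for the bound $\nu_u\ge E_u-\varepsilon_{\ell_u}$ and ``by T at $x$'' for $\nu_u\ge E_u-g_x$. When nothing is known about the degree of a core neighbor $x$, we combine the two. For $\gamma,\varepsilon\ge0$ and $0\le B\le1$,
\begin{equation}\label{eq:mix}
B\gamma-\min(\varepsilon,\gamma)\ge B\varepsilon-\varepsilon,
\end{equation}
because the left side is $B\gamma-\varepsilon$ for $\gamma\ge\varepsilon$ and $-(1-B)\gamma$ for $\gamma\le\varepsilon$. Applying this to $\nu_u\ge E_u-\min(\varepsilon_{\ell_u},g_x)$ with $B=b_u$ and $\gamma=g_x$, we get for every core neighbor $x$ of $u$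
\begin{equation}\label{eq:DT}
\nu_u\ge a_u-\varepsilon_{\ell_u}+b_u\bigl(\Gamma_u-g_x+\varepsilon_{\ell_u}\bigr).
\end{equation}
In words, in the bound by D one summand $g_x$ of $\Gamma_u$ may be replaced by $\varepsilon_{\ell_u}$.

\begin{lemma}\label{lem:nonneg}
$\nu_z\ge0$ for all $z\in N$.
\end{lemma}

\begin{proof}
For $z\in N_0$ this is the definition, and for type $(3,1)$ it follows by D from \eqref{eq:types}. Let $u\in N_1$, $d_u\ge4$, and let $x$ be a core neighbor of largest degree, so that $S_u\ge\ell_u+(d_u-\ell_u)g_x$. By T at $x$,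
$\nu_u\ge\frac12g_uS_u-g_x\ge\frac12\ell_ug_u(1-g_x)+g_x(\frac12\sqrt{d_u}-1)\ge0$.
\end{proof}

We recall the block structure. A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex. A \emph{block} of a connected graph is a maximal connected subgraph without a cut vertex of its own; it is a bridge or a $2$-connected subgraph. Every edge lies in exactly one block, and a vertex lies in two or more blocks if and only if it is a cut vertex. An \emph{end block} is a block containing exactly one cut vertex; a connected graph with a cut vertex has at least two end blocks.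

If $H$ is $2$-connected, then $N=V(H)$. We show $\sum_H\nu\ge2$ for $n_H\ge5$ in Section~\ref{sec:twoconn}. For smaller cores the sum can be less than $2$: a triangle with one leaf at each vertex has $\nu_u=E_u-\frac14=0.52\ldots$ at each of its three core vertices. These cores are treated directly in Section~\ref{sec:small}. If $H$ has a cut vertex, we show in Section~\ref{sec:endblocks} that each end block contributes at least $1$.

\section{Cores with three or four vertices}\label{sec:small}

\begin{proposition}\label{prop:small}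
If $H$ is $2$-connected, then $n_H\ge5$.
\end{proposition}

\begin{proof}
Suppose $n_H\le4$. As $H$ has minimum degree at least $2$, it is $K_3$, or it is $K_4$ minus a matching: $C_4$, $K_4$ or $K_4-e$. We show $R(G)\ge f(G)+c$ in each case.

Let the $i$th \emph{group} consist of the core vertex $u_i$ and its $\ell_i$ leaves, and let $m_i$ be its mass. By Example~\ref{ex:stars}, pairs inside the group contribute to the value $0$ if $\ell_i=0$, at most $\frac12m_i^2$ if $\ell_i=1$, at most $m_i^2$ if $\ell_i=2$, and at most $2m_i^2$ in any case. Vertices in groups $i\ne j$ have distance at most $d_H(u_i,u_j)$ plus the number of supports among $u_i,u_j$. Since $d_H\le2$,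
\begin{equation}\label{eq:groups}
f(G)\le3-(3-\sigma)\sum_im_i^2+2\sum_{\{i,j\}:\ i\ne j,\ u_i\not\sim u_j}m_im_j ,
\end{equation}
where $\sigma=2$ in general and $\sigma=\frac12$ if all $\ell_i\le1$. Two groups with adjacent core vertices, two leaves each and masses $m,m'$ contribute together at most
\begin{equation}\label{eq:two}
m^2+m'^2+6mm'=s^2+4mm'\le2s^2,\qquad s=m+m'.
\end{equation}
Write $R(\ell_1,\ell_2,\dots)$ for the index of $H$ with these numbers of leaves. It increases in each $\ell_i$ by Lemma~\ref{lem:local}(b). So for each $H$ only the smallest admissible leaf numbers need a sharper bound for $f$.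

\emph{$H=K_3$.} By \eqref{eq:groups}, $f\le3-\frac13$, so $f+c\le\frac43+\sqrt3<3.0654$. Suppose there is a nonsupport. It has degree $2$, so by Lemma~\ref{lem:D} the other two vertices have at least two leaves. For leaf numbers $(0,2,2)$, $R=\frac2{\sqrt8}+\frac14+2>2.95$, and \eqref{eq:two} gives $f\le2s^2+4s(1-s)\le2$. Otherwise $R\ge R(0,2,3)=\frac1{\sqrt8}+\frac1{\sqrt{10}}+\frac1{\sqrt{20}}+1+\frac3{\sqrt5}>3.23$. Suppose all three are supports. For $(1,1,1)$, $R=1+\sqrt3>2.73$ and $f\le3-\frac52\cdot\frac13=\frac{13}6$, so $f+c<2.57$. Otherwise $R\ge R(1,1,2)=\frac13+\frac2{\sqrt{12}}+\frac2{\sqrt3}+1=\frac43+\sqrt3\ge f+c$; this comparison is exact.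

\emph{$H=C_4$.} By \eqref{eq:groups}, $f\le3-(m_1-m_3)^2-(m_2-m_4)^2\le3$, so $f+c<3.399$. If there is a nonsupport, Lemma~\ref{lem:D} gives both its neighbors at least two leaves, and $R\ge R(0,2,0,2)=\frac4{\sqrt8}+2>3.414$. Otherwise $R\ge R(1,1,1,1)=\frac43+\frac4{\sqrt3}>3.64$.

\emph{$H=K_4$.} Here $f\le3-\frac14$ and $f+c<3.149$. Nonsupports have degree $3\le d^*$, so by Lemma~\ref{lem:C} there is at most one. If there is none, $R\ge R(1,1,1,1)=\frac64+2=3.5$. For $(0,1,1,1)$, $R=\frac3{\sqrt{12}}+\frac34+\frac32>3.11$ and $f\le3-\frac52\cdot\frac14$, so $f+c<2.78$. Otherwise $R\ge R(0,1,1,2)=\frac2{\sqrt{12}}+\frac1{\sqrt{15}}+\frac14+\frac2{\sqrt{20}}+1+\frac2{\sqrt5}>3.42$.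

\emph{$H=K_4-e$.} Let $u,u'$ have core degree $3$ and $w,w'$ core degree $2$, and list the leaf numbers as $(\ell_u,\ell_{u'};\ell_w,\ell_{w'})$. By \eqref{eq:groups}, $f\le3$ and $f+c<3.399$. If all four are supports, $R\ge R(1,1;1,1)=\frac14+\frac4{\sqrt{12}}+1+\frac2{\sqrt3}>3.55$.

Suppose $u$ is a nonsupport (the case of $u'$ is symmetric). It has degree $3\le d^*$ and is adjacent to all other core vertices, and any other nonsupport would have degree at most $3$. By Lemma~\ref{lem:C} the others are supports. For $(0,1;1,1)$, $R=\frac3{\sqrt{12}}+\frac23+\frac12+\frac2{\sqrt3}>3.18$; and $2m_wm_{w'}\le\sum m_i^2$ in \eqref{eq:groups} gives $f\le3-\frac32\cdot\frac14$, so $f+c<3.03$. Otherwise $R$ is at least the smaller of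
\[
R(0,2;1,1)=\tfrac3{\sqrt{15}}+\tfrac23+\tfrac2{\sqrt5}+\tfrac2{\sqrt3}>3.49,\qquad R(0,1;2,1)=\tfrac3{\sqrt{12}}+\tfrac13+\tfrac14+\tfrac32+\tfrac1{\sqrt3}>3.52 .
\]

Suppose $u,u'$ are supports and one of $w,w'$ is a nonsupport, of degree $2$. By Lemma~\ref{lem:D}, $d_u,d_{u'}\ge4$, and degree $4$ would require two leaves and three core neighbors. So $\ell_u,\ell_{u'}\ge2$. For $(2,2;0,0)$, $R=\frac15+\frac4{\sqrt{10}}+\frac4{\sqrt5}>3.25$; with $s=m_u+m_{u'}$, \eqref{eq:two} and $4m_wm_{w'}\le(1-s)^2$ give $f\le2s^2+4s(1-s)+(1-s)^2=1+2s-s^2\le2$. Otherwise $R$ is at least the smaller of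
\begin{align*}
R(3,2;0,0)&=\tfrac1{\sqrt{30}}+\tfrac2{\sqrt{12}}+\tfrac2{\sqrt{10}}+\tfrac3{\sqrt6}+\tfrac2{\sqrt5}>3.51,\\
R(2,2;1,0)&=\tfrac15+\tfrac2{\sqrt{15}}+\tfrac2{\sqrt{10}}+\tfrac4{\sqrt5}+\tfrac1{\sqrt3}>3.71 .\qedhere
\end{align*}
\end{proof}

\section{A vertex of maximum degree and its neighbors}\label{sec:max}

The two remaining cases share a setting. In \emph{case I}, $H$ is $2$-connected and $Y=V(H)$. In \emph{case II}, $Q$ is an end block of $H$ with cut vertex $z$, $Y=V(Q)\setminus\{z\}$ and $\gamma=g_z$. In both cases $Y\subseteq N$. In case II a vertex of $Y$ lies in no block other than $Q$, so its core neighbors lie in $Y\cup\{z\}$; the degree of $z$ is not bounded in terms of the degrees in $Y$, so $\gamma$ may be very small.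

Let $M$ be the maximum of $d_x$ over $x\in Y$, attained at $y$, and let $g_*=M^{-1/2}$. Then $g_x\ge g_*$ for $x\in Y$. Let $X$ be the set of neighbors of $y$ in $Y$ and $k=|X|$. We bound $\sum_Y\nu$ by the terms of $y$ and $X$. The term $\nu_y$ contains $\frac12g_*g_x$ for each $x\in X$, which is large when $d_x$ is small, while $\nu_x$ tends to be large when $d_x$ is large. So we bound the two together:
\[
\kappa_x=\tfrac12g_xg_*+\nu_x\qquad(x\in X).
\]
Let $Y'=Y\setminus(X\cup\{y\})$. If $y\in N_0$, then $\sum_Y\nu\ge\sum_X\kappa_x$ by Lemma~\ref{lem:nonneg}. If $y\in N_1$ and $\ell=\ell_y$, then by D at $y$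
\begin{equation}\label{eq:y}
\sum_Y\nu\ \ge\ \sum_{x\in X}\kappa_x+\rho+\sum_{v\in Y'}\nu_v,\qquad \rho=\tfrac12\ell g_*-\varepsilon_\ell+\ell\delta_M\Bigl(\ell-1+\sum_{x\in X}g_x\Bigr),
\end{equation}
where $\sum_Xg_x\ge kg_*$. If $y\sim z$ in case II, then by \eqref{eq:DT} the term $b_y\varepsilon_\ell=(\frac12g_*+\ell\delta_M)\varepsilon_\ell$ may be added to $\rho$.

We shall see that $\kappa_x$ is at least a constant times $g_*$. If $y$ has few leaves, $\sum_X\kappa_x$ is then of order $\sqrt M$; if it has many, $\rho$ is of order $\sqrt M$. So large $M$ is easy, and small $M$ needs Lemmas~\ref{lem:C}--\ref{lem:E}. Supports of degree at least $4$ are handled by one elementary estimate.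

\begin{lemma}\label{lem:Phi}
Let $M\ge t\ge4$ and $1\le j\le t-2$ be integers, $g_*=M^{-1/2}$, $r=\sqrt t$ and $\Phi=\frac1{2r}\bigl(j+(t-j)g_*\bigr)$.
\begin{enumerate}
\item[(a)] If $M\le15$, then $\Phi-\varepsilon_j\ge\frac34g_*$ and $\Phi-\varepsilon_j+\frac{g_*}{2r}\ge g_*$.
\item[(b)] If $M\ge16$, then $\Phi+\frac{g_*}{2r}-g_*\ge g_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
Raising $j$ by $1$ raises $\Phi$ by $\frac1{2r}(1-g_*)\ge\frac1{2r}(1-\frac1r)\ge0$. If $M\le15$, then $\frac1r\in[15^{-1/2},\frac12]$, where $\frac12s(1-s)$ increases; its value at $s=15^{-1/2}$ exceeds $0.0957>\frac1{12}\ge\varepsilon_{j+1}-\varepsilon_j$. So in both parts it suffices to take $j=1$, where $\Phi=\frac{1-g_*}{2r}+\frac{rg_*}2$ and $\Phi+\frac{g_*}{2r}=\frac1{2r}+\frac{rg_*}2$. For $M\le15$ both functions increase in $r\ge2$, since their derivatives are at least $\frac12(g_*-r^{-2})\ge\frac12(g_*-\frac14)>0$. At $r=2$ they equal $\frac14+\frac34g_*$ and $\frac14+g_*$, and $\varepsilon_1=\frac14$. For $M\ge16$, $\frac1{2r}+\frac{rg_*}2\ge\sqrt{g_*}\ge2g_*$,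 since $g_*\le\frac14$.
\end{proof}

\begin{lemma}[case I]\label{lem:kappaI}
Let $x\in X$ and $t=d_x$.
\begin{enumerate}
\item[(i)] If $x\in N_0$, then $\kappa_x\ge\frac12g_*(\sqrt t+1/\sqrt t)$.
\item[(ii)] If $x\in N_1$ and $t=3$, then $\kappa_x\ge0.0386+1.125\,g_*$.
\item[(iii)] If $x\in N_1$, $t\ge4$ and $M\le15$, then $\kappa_x\ge g_*(1+\theta_4g_x)$.
\item[(iv)] Always $\kappa_x\ge g_*$, and $\kappa_x\ge\frac3{2\sqrt2}g_*\ge1.06\,g_*$ if $M\le15$.
\item[(v)] If $M\le15$, then $\nu_v\ge g_*/\sqrt2$ for every $v\in H$.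
\end{enumerate}
\end{lemma}

\begin{proof}
In case I every core vertex has $g\ge g_*$. Let $v\in H$ and $t=d_v$. If $v\in N_0$, then $\nu_v\ge\frac12g_vtg_*=\frac12\sqrt t\,g_*\ge g_*/\sqrt2$; for $v=x$ this gives (i), and $\sqrt t+1/\sqrt t\ge3/\sqrt2$ for $t\ge2$. If $v$ has type $(3,1)$, then $\Gamma_v\ge2g_*$ and $\nu_v\ge0.0386+0.8368\,g_*$ by D; adding $\frac12g_xg_*\ge0.2886\,g_*$ gives (ii).

Let $v\in N_1$, $t\ge4$, $j=\ell_v$. Then $S_v\ge j+(t-j)g_*$, so $\frac12w_v\ge\Phi$. If $M\le15$, then $\nu_v\ge\Phi-\varepsilon_j\ge\frac34g_*$ by D, which completes (v). For $v=x$ we keep the second term of $E_x$. Since $j(t-j)-(t-1)=(j-1)(t-1-j)\ge0$, it satisfies $j\delta_t(S_x-1)\ge j(t-j)\delta_tg_*\ge(t-1)\delta_tg_*=\theta_tg_xg_*\ge\theta_4g_xg_*$. With Lemma~\ref{lem:Phi}(a) this gives (iii), and $1+\theta_4g_x\ge1+0.4641\cdot0.258>1.119>\frac3{2\sqrt2}$. If $M\ge16$, then T at $y$ and Lemma~\ref{lem:Phi}(b) give $\kappa_x\ge\frac12g_xg_*+\Phi-g_*\ge g_*$. This proves (iv).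
\end{proof}

\begin{lemma}[case II]\label{lem:kappaII}
Let $x\in X$ and $t=d_x$. Then $\kappa_x\ge g_*/\sqrt2$, and $\kappa_x\ge\frac12\sqrt t\,g_*$ if $x\in N_0$.
\end{lemma}

\begin{proof}
At most one core neighbor of $x$ lies outside $Y$. If $x\in N_0$, then $S_x\ge(t-1)g_*$ and $\kappa_x\ge\frac12g_xtg_*=\frac12\sqrt t\,g_*\ge g_*/\sqrt2$. If $x$ has type $(3,1)$, then $\Gamma_x\ge g_*$, and by D $\kappa_x\ge(\frac12g_x+b_x)g_*=(g_x+\delta_3)g_*=g_*/\sqrt2$.

Let $x\in N_1$, $t\ge4$, $j=\ell_x$. Then $S_x\ge j+(t-j-1)g_*$, so $\frac12g_xg_*+\frac12w_x\ge\Phi$. If $M\le15$, then $\kappa_x\ge\Phi-\varepsilon_j\ge\frac34g_*$ by D. Let $M\ge16$. Put $\mu=\gamma$ if $x\sim z$ and $\gamma<g_*$, and $\mu=g_*$ otherwise. Then $S_x\ge j+(t-j-1)g_*+\mu$, and T at $z$ or at $y$, respectively, gives $\kappa_x\ge\Phi-(1-\frac12g_x)\mu\ge\Phi-(1-\frac12g_x)g_*\ge g_*$ by Lemma~\ref{lem:Phi}(b).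
\end{proof}

\section{Two-connected cores with at least five vertices}\label{sec:twoconn}

\begin{proposition}\label{prop:twoconn}
If $H$ is $2$-connected and $n_H\ge5$, then $\sum_{v\in H}\nu_v\ge2$.
\end{proposition}

\begin{proof}
We are in case I, with $M\ge d^*\ge3$. Items (i)--(v) refer to Lemma~\ref{lem:kappaI}.

\emph{Some vertex of degree $M$ is a nonsupport.} Take it as $y$; then $k=M$. If $M\ge4$, (iv) gives $\sum\nu\ge Mg_*=\sqrt M\ge2$. If $M=3$, then $d^*=3$, so by Lemma~\ref{lem:C} the three neighbors of $y$ are supports of degree $3$, and (ii) gives $\sum\nu\ge3(0.0386+1.125\cdot0.5773)>2.06$.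

From now on all core vertices of degree $M$ are supports, $k=M-\ell$ and $1\le\ell\le M-2$.

\emph{$M=3$.} By Lemma~\ref{lem:D} no vertex has degree $2$. So every core vertex has type $(3,1)$ with $\Gamma=2/\sqrt3$, and $\nu\ge0.0386+0.4184\cdot1.1547>0.52$. Five vertices give more than $2$.

\emph{$M=4$.} Core vertices have $g\ge\frac12$. A nonsupport of degree $2$ has $\nu\ge\frac12\cdot\frac1{\sqrt2}\cdot1>0.353$ and one of degree $3$ has $\nu\ge\frac12\cdot\frac1{\sqrt3}\cdot\frac32>0.433$. By D and \eqref{eq:types}, supports of types $(3,1)$, $(4,1)$, $(4,2)$ have $\Gamma\ge1,\frac32,1$ and $\nu\ge0.457,\ 0.49,\ 0.726$. If no vertex has degree $2$, then $\sum\nu>5\cdot0.433>2$. Otherwise Lemma~\ref{lem:D} provides two vertices of type $(4,2)$, and $\sum\nu>2\cdot0.726+3\cdot0.353>2$.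

\emph{$M=5$, $\ell=1$.} Here $g_*=0.4472\ldots$, $k=4$, and $Y'$ may be empty. By \eqref{eq:y}, $\sum\nu\ge\sum_X(\kappa_x+\delta_5g_x)+\frac12g_*-\frac14$. For $x\in N_0$ and $r=\sqrt{d_x}$, (i) gives $\kappa_x+\delta_5g_x\ge0.2236\,r+0.2763/r$, which increases for $r\ge\sqrt2$ and exceeds $0.511$ at $r=\sqrt2$. For $x\in N_1$, (ii) gives $\kappa_x\ge0.0386+1.125\cdot0.4472>0.54$ and (iii) gives $\kappa_x\ge0.4472\,(1+0.4641\cdot0.4472)>0.53$. So $\sum\nu>4\cdot0.511+0.2236-0.25>2$.

\emph{The other cases with $5\le M\le7$.} By \eqref{eq:y} and (iv), $\sum\nu\ge B+\sum_{Y'}\nu_v$ with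
\[
B=\tfrac3{2\sqrt2}\,kg_*+\tfrac12\ell g_*+\ell\delta_M(\ell-1+kg_*)-\varepsilon_\ell .
\]
Table~\ref{tab:B} evaluates $B$. In the four rows with a bound below $2$ we have $k\le3$, so $Y'\ne\emptyset$ because $n_H\ge5$. By (v) a vertex of $Y'$ adds at least $1/\sqrt{10}>0.316$ for $M=5$ and $1/\sqrt{12}>0.288$ for $M=6$, and $1.70+0.316>2$, $1.87+0.288>2$.

\begin{table}[ht]
\centering
\begin{tabular}{ccc|cccc|c}
$M$ & $\ell$ & $k$ & $\frac3{2\sqrt2}kg_*$ & $\frac12\ell g_*$ & $\ell\delta_M(\ell-1+kg_*)$ & $\varepsilon_\ell$ & $B\ge$\\ \hline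
5 & 2 & 3 & 1.4230 & 0.4472 & 0.2472 & $1/3$ & 1.78\\
5 & 3 & 2 & 0.9486 & 0.6708 & 0.4583 & $3/8$ & 1.70\\ \hline
6 & 1 & 5 & 2.1650 & 0.2041 & 0.0795 & $1/4$ & 2.19\\
6 & 2 & 4 & 1.7320 & 0.4082 & 0.2051 & $1/3$ & 2.01\\
6 & 3 & 3 & 1.2990 & 0.6123 & 0.3769 & $3/8$ & 1.91\\
6 & 4 & 2 & 0.8660 & 0.8164 & 0.5948 & $2/5$ & 1.87\\ \hline
7 & 1 & 6 & 2.4053 & 0.1889 & 0.0686 & $1/4$ & 2.41\\
7 & 2 & 5 & 2.0044 & 0.3779 & 0.1750 & $1/3$ & 2.22\\
7 & 3 & 4 & 1.6035 & 0.5669 & 0.3190 & $3/8$ & 2.11\\
7 & 4 & 3 & 1.2026 & 0.7559 & 0.5007 & $2/5$ & 2.05\\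
7 & 5 & 2 & 0.8017 & 0.9449 & 0.7201 & $5/12$ & 2.05
\end{tabular}
\caption{The four terms of $B$ for $5\le M\le7$, where $k=M-\ell$ and $g_*=M^{-1/2}$. All decimals are rounded down.}\label{tab:B}
\end{table}

\emph{$M\ge8$.} Let $q=\sqrt M$, $\lambda=\ell/M\in[0,1]$, and let $\kappa_x\ge k_0g_*$ on $X$. Then $kg_*=q(1-\lambda)$ and $\ell g_*=q\lambda$. With $\delta_M\ge\frac12q^{-3}$ and $\varepsilon_\ell<\frac12$, \eqref{eq:y} gives
\[
\sum\nu\ge q\Bigl(k_0(1-\lambda)+\frac\lambda2+\frac{\lambda^2}2\Bigr)-\frac\lambda{2q}+\frac{\lambda(1-\lambda)}2-\frac12 ,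
\]
and the right side increases with $q$. For $8\le M\le15$ take $k_0=1.06$ and $q=\sqrt8$. The bound is at least $2.498-1.2608\lambda+0.9142\lambda^2\ge2.498-1.2608^2/(4\cdot0.9142)>2.498-0.435>2$. For $M\ge16$ take $k_0=1$ and $q=4$. Since $1-\frac12\lambda(1-\lambda)\ge\frac78$, the bound is at least $\frac72-\frac18-\frac12>2$.
\end{proof}

\section{End blocks}\label{sec:endblocks}

\begin{proposition}\label{prop:end}
If $Q$ is an end block of $H$ with cut vertex $z$ and $Y=V(Q)\setminus\{z\}$, then $\sum_{v\in Y}\nu_v\ge1$.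
\end{proposition}

\begin{proof}
We are in case II. Since $H$ is bridgeless, all its blocks are $2$-connected. So $H[Y]=Q-z$ is connected, $|Y|\ge2$ and $k\ge1$. The vertex $z$ has at least two neighbors in $Q$ and at least two in another block, so $d_z\ge4$ and $\gamma\le\frac12$. If $M=2$, then $Y$ contains two adjacent vertices of degree $2$, against Lemma~\ref{lem:C}. So $M\ge3$.

\medskip
\noindent\textbf{Some vertex of $Y$ of degree $M$ is a nonsupport.} Take it as $y$; then $k\ge M-1$. If $M\ge4$, Lemma~\ref{lem:kappaII} gives $\sum_Y\nu\ge(M-1)/\sqrt{2M}\ge3/\sqrt8>1$. Let $M=3$. By Lemma~\ref{lem:C}, the vertices of $X$ are supports, hence of type $(3,1)$. For $u\in X$ apply \eqref{eq:DT} to the core neighbor other than $y$; this gives $\nu_u\ge0.0386+0.4184\,(0.5773+0.25)>0.384$. Also $\nu_y\ge\frac12\cdot\frac1{\sqrt3}\cdot\frac2{\sqrt3}=\frac13$. So $\sum_Y\nu>2\cdot0.384+0.333>1$.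

\medskip
\noindent\textbf{All vertices of $Y$ of degree $M$ are supports.} Now $1\le\ell\le M-2$, and $k=M-\ell-1$ or $k=M-\ell$ according as $y\sim z$ or not.

\emph{$M\ge6$.} By \eqref{eq:y}, Lemma~\ref{lem:kappaII}, $k\ge M-\ell-1$ and $\delta_M\ge\frac12M^{-3/2}$,
\[
\sum_Y\nu\ge J=\frac{M-1}{\sqrt{2M}}-\Bigl(\frac1{\sqrt2}-\frac12\Bigr)\frac\ell{\sqrt M}-\varepsilon_\ell+\frac{\ell(\ell-1)}{2M^{3/2}},\qquad \frac1{\sqrt2}-\frac12<0.20711 .
\]
For $M=6$, $J\ge1.4433-0.0846\,\ell-\varepsilon_\ell+0.0340\,\ell(\ell-1)$, which for $\ell=1,2,3,4$ exceeds $1.10,\ 1.008,\ 1.018,\ 1.11$. For $M=7$, $J\ge1.6035-0.0783\,\ell-\varepsilon_\ell+0.0269\,\ell(\ell-1)$, which for $\ell=1,2,3,4$ exceeds $1.27,\ 1.16,\ 1.15,\ 1.21$. For $M\ge8$ and $\ell\le4$, $J\ge\frac{M-1}{\sqrt{2M}}-\frac{0.8285}{\sqrt M}-0.4$, which increases with $M$ and is at least $1.75-0.293-0.4>1$ at $M=8$. Let $\ell\ge5$, so $M\ge7$. From $\ell\le M-2$, $\ell(\ell-1)\ge20$ and $\varepsilon_\ell<\frac12$ we get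
\[
J\ge\frac{0.5M-0.293}{\sqrt M}-\frac12+\frac{10}{M^{3/2}} .
\]
The first term increases with $M$; it exceeds $1.21$ at $M=7$ and $1.56$ at $M=11$. So $J>1.21-0.5+0.316>1$ for $7\le M\le10$, and $J>1.06$ for $M\ge11$.

\emph{$M=5$.} Here $\kappa_x\ge1/\sqrt{10}>0.3162$. If $y\not\sim z$, then $k=5-\ell$, and \eqref{eq:y} with only the part $\ell(\ell-1)\delta_5$ of the last term of $\rho$ gives
\[
\begin{array}{ll}
\ell=1: & 1.2648+0.2236-0.25>1,\\
\ell=2: & 0.9486+0.4472-0.3334+0.1055>1,\\
\ell=3: & 0.6324+0.6708-0.375+0.3167>1.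
\end{array}
\]
If $y\sim z$, then $k=4-\ell$ and we add $b_y\varepsilon_\ell$. The bound is $k/\sqrt{10}+\frac12\ell g_*+\ell\delta_5(\ell-1+kg_*)-(1-b_y)\varepsilon_\ell$, with $1-b_y\le0.7237,\ 0.6709,\ 0.6181$ for $\ell=1,2,3$:
\[
\begin{array}{ll}
\ell=1: & 0.9486+0.2236+0.0708-0.1810>1.06,\\
\ell=2: & 0.6324+0.4472+0.2000-0.2237>1.05,\\
\ell=3: & 0.3162+0.6708+0.3875-0.2318>1.14.
\end{array}
\]

\emph{$M=4$.} Here $g_*=\frac12$, $\kappa_x\ge1/\sqrt8$, and nonsupports in $Y$ have degree $2$ or $3$. If $y\not\sim z$, \eqref{eq:y} gives $\frac3{\sqrt8}+\frac14-\frac14>1$ for $\ell=1$ and $\frac2{\sqrt8}+\frac12-\frac13+4\delta_4>0.7071+0.1666+0.3094>1$ for $\ell=2$. Let $y\sim z$.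

We first bound $\nu_u$ for any support $u\in Y$. Apply \eqref{eq:DT} to the neighbor $z$ if $u\sim z$, and to any core neighbor otherwise. The other $c_u-1$ core neighbors lie in $Y$ and have $g\ge\frac12$. By \eqref{eq:types},
\begin{equation}\label{eq:M4}
\nu_u\ge\begin{cases}
0.0386+0.4184\,(\frac12+\frac14)>0.352 & \text{for type }(3,1),\\
0.3273\,(1+\frac14)>0.409 & \text{for type }(4,1),\\
0.3213+0.4047\,(\frac12+\frac13)>0.658 & \text{for type }(4,2).
\end{cases}
\end{equation}

Let $\ell=1$, so $k=2$. Then $\rho+b_y\varepsilon_1\ge\delta_4+\frac14\cdot0.3273>0.159$. A vertex $x\in X$ cannot have degree $2$, since Lemma~\ref{lem:D} would give $\ell_y=2$. If $x$ is a nonsupport of degree $3$, then $\kappa_x\ge\frac14\sqrt3>0.433$ by Lemma~\ref{lem:kappaII}. If $x$ is a support, then $\kappa_x\ge\frac18+0.352>0.433$ by \eqref{eq:M4}. So $\sum_Y\nu>0.866+0.159>1$.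

Let $\ell=2$, so $X=\{x\}$ and $\Gamma_y=g_x+\gamma$. If $x$ is a support, \eqref{eq:M4} gives $\nu_y+\nu_x>0.658+0.352>1$. Let $x$ be a nonsupport, of degree $t\in\{2,3\}$. Then $\nu_x$ may itself depend on $\gamma$, so we apply \eqref{eq:mix} to the sum. At most one neighbor of $x$ is $z$, and vertices of $Y$ have $g\ge\frac12\ge\gamma$, so $S_x\ge\frac12(t-1)+\gamma$. Hence
\[
\nu_y+\nu_x\ge0.6547+0.4047\,g_x+\tfrac14(t-1)g_x+B\gamma-\min(\tfrac13,\gamma),\qquad B=0.4047+\tfrac12g_x<1 .
\]
For $t=2$, $B>0.7582$ and \eqref{eq:mix} gives at least $0.6547+0.2861+0.1767-0.0806>1.03$. For $t=3$, $B>0.6933$ and we get at least $0.6547+0.2336+0.2886-0.1023>1.07$.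

\emph{$M=3$.} This case does not occur. A vertex of degree $2$ in $Y$ would have a neighbor in $Y$, of degree at most $3$, against Lemma~\ref{lem:D}. So every vertex of $Y$ has type $(3,1)$ and has exactly two core neighbors. The connected graph $H[Y]$ has maximum degree at most $2$, and a neighbor of $z$ in $Y$ has degree $1$ in it, so $H[Y]$ is a path. Its inner vertices have both core neighbors in $Y$, and each of its two ends has one, so exactly the two ends are adjacent to $z$. Let $V_1$ consist of $Y$ and the leaves at vertices of $Y$, and let $V_2=V\setminus(V_1\cup\{z\})$. No edge joins $V_1$ to $V_2$, the vertex $z$ has exactly two neighbors in $V_1$, both of degree $3$, and another block at $z$ supplies two core neighbors of $z$ in $V_2$. This contradicts Lemma~\ref{lem:E}.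
\end{proof}

\begin{remark}\label{rem:E}
Lemma~\ref{lem:E} cannot be replaced by averaging in the last case. If $Y$ consists of two adjacent vertices of type $(3,1)$ and $d_z=16$, then both have $\nu=a-\frac14+b\,(\frac1{\sqrt3}+\frac14)<0.385$ with $a,b$ from \eqref{eq:types}, and $\sum_Y\nu<1$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:f}]
Let $G$ be the minimal counterexample, with core $H$. If $H$ is $2$-connected, then $n_H\ge5$ by Proposition~\ref{prop:small}, and $\sum_N\nu\ge2$ by Proposition~\ref{prop:twoconn}. Otherwise $H$, which is connected with at least three vertices, has a cut vertex and so at least two end blocks. Their sets $Y$ are disjoint subsets of $N$, because a vertex that is not a cut vertex lies in only one block. Proposition~\ref{prop:end} and Lemma~\ref{lem:nonneg} give $\sum_N\nu\ge2$. Both cases contradict Proposition~\ref{prop:avg}, so no counterexample exists. Equality for $K_{1,3}$ was shown in Example~\ref{ex:stars}.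
\end{proof}

By Section~\ref{sec:f}, this also completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{match}
MATCH Communications in Mathematical and in Computer Chemistry,
\texttt{http://match.pmf.kg.ac.rs/\allowbreak electronic\_versions/\allowbreak Match59/\allowbreak n1/\allowbreak match59n1\_127-156.pdf}

\end{thebibliography}
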